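# Traces on an idempotented algebra and a basis of the twisted center of a generalized quantum group

## 1. An algebra with a lattice of idempotents

Take a field $\mathbb K$ of characteristic zero and two scalars $q,w\in\mathbb K^\times$, with $q$ not a root of unity for the moment. Put $\delta=(1,-1)\in\mathbb Z^2$. Consider the algebra $\dot U$ without unit that has orthogonal idempotents $1_p$, one for each $p=(a,b)\in\mathbb Z^2$, and is generated by them together with arrows
$$E1_p=1_{p-\delta}E\in 1_{p-\delta}\dot U1_p,\qquad F1_p=1_{p+\delta}F\in 1_{p+\delta}\dot U1_p,$$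
subject to $EF1_p-FE1_p=(q^a-wq^b)1_p$. The indices $p$ are formal: two different $p$ give two different idempotents, even if the scalars $q^a,\,wq^b$ happen to agree.

A *trace* on $\dot U$ is a linear map $t:\dot U\to\mathbb K$ with $t(ab)=t(ba)$. Since $(E1_{p+\delta})(F1_p)=EF1_p$ and $(F1_p)(E1_{p+\delta})=FE1_{p+\delta}$, every trace satisfies $t(EF1_p)=t(FE1_{p+\delta})$, that is,
$$t(FE1_{p+\delta})-t(FE1_p)=(q^a-wq^b)\,t(1_p),\qquad p=(a,b).\tag{1}$$
Suppose that $t(FE1_p)=0$ for all but finitely many $p$. Then (1) can be summed along the line $p+\mathbb Z\delta$, and the numbers $t(1_p)$ determine all the numbers $t(FE1_p)$. This small observation, in general form, is the heart of the talk.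

What the construction is for: inside a quantum group $U$ there is a space of "twisted central" elements $Z$. We shall turn each such $Z$ into a trace $t_Z$ of finite support on an algebra $\dot U$ of the above kind. Finite-dimensional modules also give traces on $\dot U$, namely their characters. The theorem below says that the twisted center has a basis indexed by the finite-dimensional irreducible highest weight modules of a certain family. Once it is translated, it says that every trace of finite support is a combination of characters of irreducible modules.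

## 2. Generalized quantum groups, the twisted center, and the theorem

**Bicharacters and the algebra $\tilde U$.** Let $\Pi=\{\alpha_i\}_{i\in I}$ be a nonempty finite set which is a $\mathbb Z$-basis of the free abelian group $\mathbb Z\Pi$. A *bicharacter* is a map $\chi:\mathbb Z\Pi\times\mathbb Z\Pi\to\mathbb K^\times$ that is a group homomorphism in each variable; it is given freely by the matrix of values $\chi(\alpha_i,\alpha_j)$, and it need not be symmetric. The algebra $\tilde U$ is generated by $K_\lambda,L_\lambda$ ($\lambda\in\mathbb Z\Pi$) and $E_i,F_i$ ($i\in I$), with relations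

- $K_0=L_0=1$, $K_\lambda K_\mu=K_{\lambda+\mu}$, $L_\lambda L_\mu=L_{\lambda+\mu}$, $K_\lambda L_\mu=L_\mu K_\lambda$;
- $K_\lambda E_iK_{-\lambda}=\chi(\lambda,\alpha_i)E_i$ and $L_\lambda E_iL_{-\lambda}=\chi(\alpha_i,\lambda)^{-1}E_i$;
- $K_\lambda F_iK_{-\lambda}=\chi(\lambda,\alpha_i)^{-1}F_i$ and $L_\lambda F_iL_{-\lambda}=\chi(\alpha_i,\lambda)F_i$;
- $E_iF_j-F_jE_i=\delta_{ij}(-K_{\alpha_i}+L_{\alpha_i})$.

**The algebra $U$.** The generalized quantum group $U=U(\chi,\Pi)$ is the quotient of $\tilde U$ by the ideal generated by the radicals of the canonical Hopf pairing between the subalgebra generated by the $E_i$ and the one generated by the $F_i$. Equivalently, the subalgebras $U^+=\langle E_i\rangle$ and $U^-=\langle F_i\rangle$ of $U$ are the Nichols algebras of diagonal type attached to $\chi$. The following facts about $U$ will be used.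

- Multiplication gives $U\cong U^-\otimes U^0\otimes U^+$, where $U^0$ has basis $\{K_\lambda L_\mu\mid\lambda,\mu\in\mathbb Z\Pi\}$.
- $U^\pm=\bigoplus_{\nu\in\mathbb Z_{\ge0}\Pi}U^\pm_{\pm\nu}$, where $U^-_{-\nu}$ is spanned by the monomials $F_{i_1}\cdots F_{i_k}$ with $\sum_j\alpha_{i_j}=\nu$, and similarly for $U^+_\nu$. In particular each $U^\pm_{\pm\nu}$ is finite-dimensional.

Throughout, the set $R^+\subset\mathbb Z_{\ge0}\Pi$ of positive roots, that is, of the degrees of the PBW root vectors of $U^+$, is assumed finite. This assumption will enter only through the quoted facts.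

*Example (rank one).* Let $\Pi=\{\alpha\}$, identify $\mathbb Z\Pi=\mathbb Z$, and put $q=\chi(\alpha,\alpha)$, so $\chi(m,n)=q^{mn}$. With $K=K_\alpha$, $L=L_\alpha$ the relations are $KE=qEK$, $LE=q^{-1}EL$, $KF=q^{-1}FK$, $LF=qFL$, $EF-FE=L-K$. The Nichols algebra $U^+$ is $\mathbb K[E]$ if $q=1$ or $q$ is not a root of unity, and $\mathbb K[E]/(E^N)$ if $q$ is a root of unity of order $N\ge2$. There is one root vector, $E$, and $R^+=\{\alpha\}$.

**The twisted center.** Put $U^{(0)}:=\bigoplus_{\nu}U^-_{-\nu}U^0U^+_\nu=U^0\oplus\bigoplus_{\nu\ne0}U^-_{-\nu}U^0U^+_\nu$. Let $\varpi:\mathbb Z\Pi\to\mathbb K^\times$ be a group homomorphism. Then $\mathfrak Z_\varpi(\chi,\Pi)$ is the set of $Z\in U^{(0)}$ such that for all $i\in I$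
$$E_iZ=\varpi(\alpha_i)^{-1}ZE_i,\qquad F_iZ=\varpi(\alpha_i)ZF_i .$$
The Harish-Chandra map $\mathfrak{HC}_\varpi:\mathfrak Z_\varpi(\chi,\Pi)\to U^0$ is the projection of $U^{(0)}$ onto its $U^0$-component. It is known that $\mathfrak{HC}_\varpi$ is injective.

**Weights and modules.** For $(\lambda,\mu)\in\mathbb Z\Pi\times\mathbb Z\Pi$ define the algebra homomorphism $\Lambda^\chi_{\lambda,\mu;\varpi}:U^0\to\mathbb K$ by
$$\Lambda^\chi_{\lambda,\mu;\varpi}(K_{\lambda'}L_{\mu'}):=\chi(\lambda,\mu')\,\chi(\lambda',\mu)\,\varpi(\lambda').$$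
For an algebra homomorphism $\Lambda:U^0\to\mathbb K$, the Verma module is $M(\Lambda)=\bigoplus_\nu U^-_{-\nu}v_\Lambda$, where $U^0$ acts on $v_\Lambda$ through $\Lambda$ and $E_iv_\Lambda=0$. Let $\mathcal L(\Lambda)=U^-v_\Lambda$ be its irreducible quotient, $\mathcal L(\Lambda)_{-\nu}:=U^-_{-\nu}v_\Lambda$, and
$$\mathrm{Fin}^\chi_\varpi:=\{(\lambda,\mu)\mid\dim\mathcal L(\Lambda^\chi_{\lambda,\mu;\varpi})<\infty\}.$$

**What $\mathcal L(\Lambda)$ means exactly.** A sum of graded proper submodules of $M(\Lambda)$ has zero component in degree $0$. So there is a largest graded proper submodule $N(\Lambda)$, and we take $\mathcal L(\Lambda)=M(\Lambda)/N(\Lambda)$.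

*This quotient is irreducible.* Let $0\ne w=\sum w_\nu$ lie in a submodule of $\mathcal L(\Lambda)$, with $w_\nu\in\mathcal L(\Lambda)_{-\nu}$, and let $\nu$ have maximal height among the degrees with $w_\nu\ne0$ (the height is the sum of the coordinates). The graded submodule $Uw_\nu=U^-U^0U^+w_\nu$ is all of $\mathcal L(\Lambda)$, because its preimage in $M(\Lambda)$ is graded and strictly larger than $N(\Lambda)$. So some $x\in U^+_\nu$ has $xw_\nu\neq0$ in degree $0$. For the other $\nu'$ we have $xw_{\nu'}=0$, since $\nu'-\nu\notin\mathbb Z_{\ge0}\Pi$. Hence $xw$ is a nonzero multiple of $v_\Lambda$, and the submodule is everything.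

*It agrees with "the unique irreducible quotient" whenever $M(\Lambda)$ has a unique maximal submodule $N$.* For $\theta\in\mathrm{Hom}(\mathbb Z\Pi,\mathbb K^\times)$, the map $yv_\Lambda\mapsto\theta(\nu)^{-1}yv_\Lambda$ ($y\in U^-_{-\nu}$) is semilinear with respect to the automorphism $u\mapsto\theta(\deg u)u$ of $U$, where $\deg E_i=\alpha_i$, $\deg F_i=-\alpha_i$, $\deg U^0=0$. (That $U$ is graded in this way is checked in Section 5.) So the map permutes the submodules and fixes $N$. For any finite set of degrees some $\theta$ takes distinct values on it: take $\theta(\nu)=2^{f(\nu)}$ with $f:\mathbb Z\Pi\to\mathbb Z$ additive and injective on that set. Using the powers of $\theta$, a Vandermonde argument shows that $N$ contains the homogeneous components of its elements. So $N$ is graded, and $N\subset N(\Lambda)$. Conversely, $N(\Lambda)$ is a proper submodule of the cyclic module $M(\Lambda)$, so it lies in a maximal submodule, namely $N$.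

*Ungraded uniqueness can fail.* In rank one with $q=1$ and $\Lambda(K)=\Lambda(L)$ we have $EF^nv_\Lambda=n(\Lambda(L)-\Lambda(K))F^{n-1}v_\Lambda=0$ for all $n$. So the submodules of $M(\Lambda)=\mathbb K[F]v_\Lambda$ are the ideals of $\mathbb K[F]$, and there are many maximal ones. The graded quotient is the one for which $\mathcal L(\Lambda)=\bigoplus_\nu\mathcal L(\Lambda)_{-\nu}$ makes sense; here it has dimension one.

**The elements $Z$.** Let $\hat\rho:\mathbb Z\Pi\to\mathbb K^\times$ be the homomorphism with $\hat\rho(\alpha_i)=\chi(\alpha_i,\alpha_i)$. It is known that for each $(\lambda,\mu)\in\mathrm{Fin}^\chi_\varpi$ there is a unique $Z^\chi_{\lambda,t\mu;\varpi}\in\mathfrak Z_\varpi(\chi,\Pi)$ with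
$$\mathfrak{HC}_\varpi(Z^\chi_{\lambda,t\mu;\varpi})=\sum_{\nu\in\mathbb Z_{\ge0}\Pi}\hat\rho(\nu)\,\check m_\nu\,K_{\lambda+\nu}L_{\mu-\nu},\qquad\check m_\nu=\dim\mathcal L(\Lambda^\chi_{\lambda,\mu;\varpi})_{-\nu}.\tag{2}$$
The letter $t$ in the subscript is part of the notation; the element depends only on $(\lambda,\mu)$.

That these elements form a basis was posed as a conjecture (Batra–Y. 2019); it is stated in "Representation Theory Of Generalized Quantum Algebras Using Weyl Groupoids". It is true: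

**Theorem A.** In the above setting, $\{Z^\chi_{\lambda,t\mu;\varpi}\mid(\lambda,\mu)\in\mathrm{Fin}^\chi_\varpi\}$ is a $\mathbb K$-basis of $\mathfrak Z_\varpi(\chi,\Pi)$.

The proof uses the triangular decomposition with its gradings, the injectivity of $\mathfrak{HC}_\varpi$, and the existence of the $Z^\chi_{\lambda,t\mu;\varpi}$. Section 11 proves the last two facts by the same method.

**Notation for the rest.** Put $P:=\mathbb Z\Pi\times\mathbb Z\Pi$. For $p=(\lambda,\mu)\in P$ put $K_p:=K_\lambda L_\mu$ and $\Lambda_p:=\Lambda^\chi_{\lambda,\mu;\varpi}$. Put $\delta(\nu):=(\nu,-\nu)$, $\delta_i:=\delta(\alpha_i)$, $\varpi_i:=\varpi(\alpha_i)$, $K_i:=K_{\alpha_i}$, $L_i:=L_{\alpha_i}$, $\mathrm{Fin}:=\mathrm{Fin}^\chi_\varpi$. Let $\mathrm{ht}:\mathbb Z\Pi\to\mathbb Z$ be additive with $\mathrm{ht}(\alpha_i)=1$. Then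
$$\Lambda_p(K_i)=\varpi_i\,\chi(\alpha_i,\mu),\qquad\Lambda_p(L_i)=\chi(\lambda,\alpha_i),$$
and with $e_i(p):=\chi(\lambda,\alpha_i)^{-1}\chi(\alpha_i,\mu)$ the defining relations read
$$E_iK_p=e_i(p)\,K_pE_i,\qquad K_pF_i=e_i(p)\,F_iK_p.\tag{3}$$

## 3. Rank one by hand

Let $\Pi=\{\alpha\}$, $q=\chi(\alpha,\alpha)$, $w=\varpi(\alpha)$, $p=(a,b)$, $K_p=K^aL^b$. Then $\Lambda_p(K)=wq^b$, $\Lambda_p(L)=q^a$, $\delta=\delta(\alpha)=(1,-1)$, $\hat\rho(n)=q^n$. Write $(n)_q=1+q+\dots+q^{n-1}$. Replacing one $F$ at a time by $L-K$ and moving it to the right gives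
$$EF^n-F^nE=F^{n-1}\bigl((n)_qL-(n)_{q^{-1}}K\bigr).$$
Since $(n)_{q^{-1}}=q^{1-n}(n)_q$, we get $EF^nv_{\Lambda_p}=(n)_q\,(q^a-wq^{b+1-n})\,F^{n-1}v_{\Lambda_p}$.

**$q$ not a root of unity.** Here $\dim\mathcal L(\Lambda_p)$ is the least $n\ge1$ with $w=q^{a-b+n-1}$, and it is infinite if there is none. So $\mathrm{Fin}=\emptyset$ if $w\notin q^{\mathbb Z}$, and $\mathrm{Fin}=\{(a,b)\mid a-b\le k\}$ if $w=q^k$. For $w=1$, the pair $(0,1)$ has $n=2$, and (2) prescribes $L+qK$. Indeed
$$Z=L+qK+(1-q)FE$$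
is central: $EZ-ZE=(q-1)LE+(1-q)KE+(1-q)(L-K)E=0$, and likewise $FZ-ZF=(1-q)(FL-FK)-(1-q)F(L-K)=0$.

**$q=1$.** Now $K,L$ are central. Write $Z=\sum_nF^nf_nE^n$ with $f_n\in U^0$. The component of $EZ=w^{-1}ZE$ at $F^n\cdot E^{n+1}$ is $f_n+(n+1)(L-K)f_{n+1}=w^{-1}f_n$. If $w=1$, then $f_{n+1}=0$ for all $n\ge0$, and $\mathfrak Z_\varpi=U^0$. If $w\ne1$, descending from the top $f_n$ gives $Z=0$. On the other side, $EF^nv=n(1-w)F^{n-1}v$. For $w=1$ every $\mathcal L(\Lambda_p)$ has dimension one and the $Z$'s are the $K^aL^b$; for $w\neq1$, $\mathrm{Fin}=\emptyset$. This agrees with Theorem A.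

**$q=-1$.** Now $E^2=F^2=0$, and $Z=f+FgE$ with $f,g\in U^0$. Let $\tau(K_p)=(-1)^{a-b}K_p$, so $Ef=\tau(f)E$ and $fF=F\tau(f)$. Both defining equations reduce to
$$(L-K)\,g=w^{-1}f-\tau(f).$$
So $f$ is a Harish-Chandra image if and only if $L-K$ divides $w^{-1}f-\tau(f)$, that is, the right side vanishes on setting $K=L$. Write $f=\sum c_pK_p$. On the line $a+b=s$ the factor $w^{-1}-(-1)^{a-b}=w^{-1}-(-1)^s$ is constant. So on lines with $w=(-1)^s$ there is no condition, and on the other lines the condition is $\sum c_p=0$. The modules tell the same story: $EFv=(q^a-wq^b)v$, so every $p$ lies in $\mathrm{Fin}$; the dimension is one if $w=(-1)^s$, with prescribed image $K_p$, and two otherwise, with prescribed image $K_p-K_{p+\delta}$. These are bases of the two kinds of spaces just found.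

## 4. Subtracting leading terms, and where it stops

Linear independence of the $Z$'s is easy, because (2) is triangular. We record the principle behind this, since we need it twice.

**Lemma 1.** Let $S\subset P$ be finite and nonempty, and let $q=(\lambda_q,\mu_q)\in S$ have $\mathrm{ht}(\lambda_q)$ minimal in $S$. Then $q\ne q'+\delta(\nu)$ for all $q'\in S$ and $0\neq\nu\in\mathbb Z_{\ge0}\Pi$.

*Proof.* If $q=q'+\delta(\nu)$, then $\mathrm{ht}(\lambda_{q'})=\mathrm{ht}(\lambda_q)-\mathrm{ht}(\nu)<\mathrm{ht}(\lambda_q)$. $\square$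

For spanning, the natural attempt is: take $Z\in\mathfrak Z_\varpi$, find a term $cK_p$ of minimal height in $\mathfrak{HC}_\varpi(Z)$, subtract $c$ times the element with leading term $K_p$, and repeat. The attempt stops at once: that element exists only if $p\in\mathrm{Fin}$, and the leading coefficient does not say why $\mathcal L(\Lambda_p)$ should be finite-dimensional. Finiteness of the module is a statement about all degrees $\nu$, and the information about $Z$ in those degrees sits in the components of $Z$ outside $U^0$, which $\mathfrak{HC}_\varpi$ forgets. In rank one those components can be eliminated by solving a recursion, as above. In general they live in $U^-_{-\nu}\otimes U^+_\nu$, with no closed form to work with. Termination of the procedure is a second unsettled point.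

Traces get around this. We make $Z$ into a trace $t_Z$ that factors through a *finite-dimensional* algebra $A$. Simple $A$-modules are finite-dimensional for free, and each will be seen to be some $\mathcal L(\Lambda_q)$ with $q\in\mathrm{Fin}$.

There is then a second point to settle: a trace on a finite-dimensional algebra need not be a combination of characters. On $\mathbb K[x]/(x^2)$ the functional "coefficient of $x$" is a trace, while the only irreducible character kills $x$. Nor may we assume semisimplicity in advance: for $q=-1$, $w=1$, the Verma module $M(\Lambda_{(0,0)})$ has basis $v,Fv$ with $EFv=(1-1)v=0$, so $\mathbb KFv$ is a submodule without complement ($F$ maps the degree-$0$ line onto it, and a complement would contain some $v+cFv$, hence $Fv$). The remedy is the observation of Section 1: a trace of finite support is determined by its values on the idempotents $1_p$.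

## 5. Skew derivations and a pairing between $U^+$ and $U^-$

This section provides the dictionary that converts components of $Z$ into values of a functional.

**Step 1: commutators with $F_i$ and $E_i$.** The purpose is to write these commutators through operators on $U^\pm$. Let $T^\pm$ be the free algebras on the $E_i$, resp. $F_i$, and let $J^\pm$ be the kernels of $T^\pm\to U^\pm$; they are homogeneous since $U^\pm=\bigoplus_\nu U^\pm_{\pm\nu}$. For an occurrence of a letter in a word let *head* and *tail* be the sums of the $\alpha$'s of the letters before, resp. after, it. Define linear operators on words as sums over all occurrences of $E_i$ (resp. $F_i$), where the letter is deleted and the coefficient is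
$$\partial_i^L:\ \chi(\text{head},\alpha_i),\qquad\partial_i^K:\ \chi(\alpha_i,\text{head})^{-1}\qquad\text{on }T^+,$$
$$d_i^L:\ \chi(\text{tail},\alpha_i),\qquad d_i^K:\ \chi(\alpha_i,\text{tail})^{-1}\qquad\text{on }T^-.$$
In rank one, $\partial^L(E^n)=(n)_qE^{n-1}$ and $\partial^K(E^n)=(n)_{q^{-1}}E^{n-1}$.

For a word $x\in T^+$, $xF_i-F_ix$ is the sum over occurrences of $E_i$ of the word with that letter replaced by $L_i-K_i$. Move $L_i,K_i$ to the left through the head, using $E_jL_i=\chi(\alpha_j,\alpha_i)L_iE_j$ and $E_jK_i=\chi(\alpha_i,\alpha_j)^{-1}K_iE_j$. For a word $y\in T^-$, do the same in $E_iy-yE_i$, moving to the right through the tail, using $L_iF_j=\chi(\alpha_j,\alpha_i)F_jL_i$ and $K_iF_j=\chi(\alpha_i,\alpha_j)^{-1}F_jK_i$. In $U$ this gives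
$$xF_i-F_ix=L_i\,\partial_i^L(x)-K_i\,\partial_i^K(x),\qquad E_iy-yE_i=d_i^L(y)\,L_i-d_i^K(y)\,K_i.\tag{4}$$

**Step 2: the operators descend to $U^\pm$.** If $x\in J^+$, the left side of (4) vanishes in $U$. Since $L_i\neq K_i$ are distinct basis elements of $U^0$ and $U^0\otimes U^+\to U$ is injective, the images of $\partial_i^L(x)$ and $\partial_i^K(x)$ in $U^+$ vanish. So both lie in $J^+$. In the same way $d_i^L,d_i^K$ preserve $J^-$, because $U^-\otimes U^0\to U$ is injective. So all four operators are defined on $U^\pm$, and (4) holds there.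

**Step 3: $U$ is graded.** We need degrees for elements of $U$. Put $U_\gamma:=\bigoplus_{\nu'-\nu=\gamma}U^-_{-\nu}U^0U^+_{\nu'}$, so that $U=\bigoplus_\gamma U_\gamma$. Clearly $F_iU_\gamma\subset U_{\gamma-\alpha_i}$ and $U^0U_\gamma\subset U_\gamma$. By (4), $E_i\,yhx=yE_ihx+(d_i^L(y)L_i-d_i^K(y)K_i)hx$, and $d_i^L,d_i^K$ lower $\nu$ by $\alpha_i$; so $E_iU_\gamma\subset U_{\gamma+\alpha_i}$. Since $U_{\gamma'}$ is spanned by products of generators of total degree $\gamma'$, this is an algebra grading with $\deg E_i=\alpha_i$, $\deg F_i=-\alpha_i$, $\deg U^0=0$.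

**Step 4: a pairing adjoint to the operators.** We want a bilinear form under which multiplication by a letter is adjoint to a skew derivation. On $T^+\times T^-$ put $\langle E_{i_1}\cdots E_{i_k},F_{j_1}\cdots F_{j_l}\rangle=0$ if $k\ne l$, and for $k=l$
$$\langle E_{i_1}\cdots E_{i_k},F_{j_1}\cdots F_{j_k}\rangle=\sum_{\substack{\sigma\in S_k\\ i_{\sigma(m)}=j_m\ \forall m}}\ \ \prod_{\substack{r<s\\ \sigma^{-1}(r)>\sigma^{-1}(s)}}\chi(\alpha_{i_r},\alpha_{i_s}).\tag{5}$$
Here the $E$-letter in position $\sigma(m)$ is matched with the $F$-letter in position $m$. Components of different degree are orthogonal, and $\langle1,1\rangle=1$. For example, for $i=1,2$ we have $\langle E_1E_2,F_1F_2\rangle=1$ and $\langle E_1E_2,F_2F_1\rangle=\chi(\alpha_1,\alpha_2)$.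

If the total degree is $\nu$, then
$$\begin{aligned}\langle x,F_iy\rangle&=\langle\partial_i^Lx,y\rangle,&\qquad\langle x,yF_i\rangle&=\chi(\alpha_i,\nu-\alpha_i)\,\langle\partial_i^Kx,y\rangle,\\ \langle xE_i,y\rangle&=\langle x,d_i^Ly\rangle,&\qquad\langle E_ix,y\rangle&=\chi(\alpha_i,\nu-\alpha_i)\,\langle x,d_i^Ky\rangle.\end{aligned}\tag{6}$$
To see this, split the sum (5) according to the partner of one extreme letter, and collect the factors of the inversions that involve it.

- The first $F$-letter is matched with $E$-position $r_0$. Then $\sigma^{-1}(r_0)=1$, so the inversions involving $r_0$ are exactly the pairs $r<r_0$. Factor: $\chi(\text{head},\alpha_i)$.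
- The last $F$-letter is matched with $r_0$. Then $\sigma^{-1}(r_0)=k$, and the inversions are the pairs $r_0<s$. Factor: $\chi(\alpha_i,\text{tail})=\chi(\alpha_i,\nu-\alpha_i)\chi(\alpha_i,\text{head})^{-1}$.
- The last $E$-letter is matched with $F$-position $m$. The inversions come from the $F$-letters after $m$. Factor: $\chi(\text{tail},\alpha_i)$.
- The first $E$-letter is matched with $m$. The inversions come from the $F$-letters before $m$. Factor: $\chi(\alpha_i,\text{head})=\chi(\alpha_i,\nu-\alpha_i)\chi(\alpha_i,\text{tail})^{-1}$.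

In each case the remaining letters contribute the form on the shorter words. In rank one, (6) gives $\langle E^n,F^n\rangle=(n)_q\langle E^{n-1},F^{n-1}\rangle=(1)_q(2)_q\cdots(n)_q$.

**Step 5: the pairing descends.** Let $x\in J^+$ be homogeneous. By (6), $\langle x,F_{j_1}\cdots F_{j_k}\rangle=\langle\partial^L_{j_k}\cdots\partial^L_{j_1}x,1\rangle$ for a word of the same degree. The iterated derivative lies in $J_0^+=0$ by Step 2. So $\langle J^+,T^-\rangle=0$. Similarly $\langle E_{i_1}\cdots E_{i_k},y\rangle$ is an iterated $d^L$-derivative of $y$, so $\langle T^+,J^-\rangle=0$. Hence we have $\langle\,,\rangle:U^+\times U^-\to\mathbb K$, and (6) holds there.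

## 6. The algebra $\dot U$ in general, and a criterion for traces

**Step 1: definition.** For $p\in P$ let $U1_p:=U/U\ker\Lambda_p$, and write $u1_p$ for the class of $u$. It inherits the grading, since $\ker\Lambda_p\subset U_0$. Put $\dot U:=\bigoplus_{p\in P}U1_p$ with the product
$$(u1_p)(u'1_{p'})=\begin{cases}uu'1_{p'}&\text{if }p=p'-\delta(\gamma),\\0&\text{otherwise,}\end{cases}\qquad u'\text{ homogeneous of degree }\gamma.$$

**Step 2: the product is well defined and associative.** For $h=K_{\lambda'}L_{\mu'}$ and $u'\in U_\gamma$ the relations give $hu'=\chi(\lambda',\gamma)\chi(\gamma,\mu')^{-1}u'h$. On the other hand $p'-\delta(\gamma)$ has the components of $p'$ shifted by $-\gamma$ and $+\gamma$, so by the definition of $\Lambda$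
$$\Lambda_{p'-\delta(\gamma)}(h)=\chi(\lambda',\gamma)\,\chi(\gamma,\mu')^{-1}\,\Lambda_{p'}(h).\tag{7}$$
Hence $\ker(\Lambda_{p'-\delta(\gamma)})\,u'\subset u'\ker\Lambda_{p'}$. So changing $u$ by an element of $U\ker\Lambda_p$ with $p=p'-\delta(\gamma)$ changes $uu'$ by an element of $U\ker\Lambda_{p'}$. Independence of the representative $u'$ is clear. For homogeneous $u',u''$ of degrees $\gamma',\gamma''$, both bracketings of $(u1_p)(u'1_{p'})(u''1_{p''})$ equal $uu'u''1_{p''}$ if $p'=p''-\delta(\gamma'')$ and $p=p'-\delta(\gamma')$, and vanish otherwise.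

**Step 3: rules of computation.** The $1_p$ are orthogonal idempotents, and $u1_p\in1_{p-\delta(\gamma)}\dot U1_p$ for $u\in U_\gamma$. For such $u$ write $1_qu:=u1_{q+\delta(\gamma)}$. Then
$$h1_p=\Lambda_p(h)1_p\ (h\in U^0),\qquad E_i1_p=1_{p-\delta_i}E_i,\qquad F_i1_p=1_{p+\delta_i}F_i.\tag{8}$$
Since $K_p$ commutes with homogeneous elements of $U^+$ up to nonzero scalars, multiplication $U^-\otimes U^+\otimes U^0\to U$ is bijective. So $U1_q\cong U^-\otimes U^+$, and $y\otimes x\mapsto y1_px$ on the $p$-th summand gives a bijection $\bigoplus_{p\in P}U^-\otimes U^+\to\dot U$. For $y\in U^-_{-\nu}$, $x\in U^+_{\nu'}$,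
$$y1_px\in1_{p+\delta(\nu)}\,\dot U\,1_{p+\delta(\nu')}.$$
The algebra $\dot U$ is generated by all $1_p,E_i1_p,F_i1_p$.

**Step 4: traces and supports.** A *trace* is a linear $t:\dot U\to\mathbb K$ with $t(ab)=t(ba)$. It vanishes on $1_r\dot U1_s$ for $r\ne s$, since there $t(a)=t(1_ra)=t(a1_r)=0$. A linear functional $t$ has *finite support* if $t(U^-_{-\nu}1_pU^+_\nu)=0$ for all but finitely many pairs $(p,\nu)$.

**Lemma 2 (trace criterion).** Let $t$ be linear on $\dot U$ with $t(1_r\dot U1_s)=0$ for $r\neq s$. Then $t$ is a trace if and only if for all $i\in I$, $p\in P$, $\beta\in\mathbb Z_{\ge0}\Pi$, with $\nu:=\beta+\alpha_i$, the following hold. For $y\in U^-_{-\nu}$, $x\in U^+_\beta$: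
$$t(y1_pxE_i)=t(y1_{p-\delta_i}E_ix)+\Lambda_p(L_i)\,t(d_i^L(y)1_px)-\Lambda_p(K_i)\,t(d_i^K(y)1_px).\tag{9}$$
For $y\in U^-_{-\beta}$, $x\in U^+_\nu$:
$$t(F_iy1_px)=t(yF_i1_{p-\delta_i}x)+\Lambda_p(L_i)\,t(y1_p\partial_i^L(x))-\Lambda_p(K_i)\,t(y1_p\partial_i^K(x)).\tag{10}$$

*Proof.* The set of $a$ with $t(ab)=t(ba)$ for all $b$ is closed under sums, and under products because $t(a_1a_2b)=t(a_2ba_1)=t(ba_1a_2)$. So only generators $a$ need to be tested. For $a=1_q$ the condition holds by hypothesis.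

Let $a=E_i1_q\in1_{q-\delta_i}\dot U1_q$ and $b\in1_r\dot U1_s$. Both $t(ab)$ and $t(ba)$ vanish unless $r=q$ and $s=q-\delta_i$. In that case $b$ is a sum of elements $y1_px$ with $y\in U^-_{-\beta-\alpha_i}$, $x\in U^+_\beta$, $p+\delta(\beta+\alpha_i)=q$. For such an element $ba=y1_pxE_i$, and by (4) and (8)
$$ab=E_iy1_px=y1_{p-\delta_i}E_ix+\Lambda_p(L_i)\,d_i^L(y)1_px-\Lambda_p(K_i)\,d_i^K(y)1_px.$$
So the condition is (9); as $q$ and $\beta$ vary, $p$ is arbitrary.

Let $a=F_i1_q\in1_{q+\delta_i}\dot U1_q$ and $b\in1_r\dot U1_s$. Both sides vanish unless $r=q$ and $s=q+\delta_i$. Then $b$ is a sum of elements $y1_px$ with $y\in U^-_{-\beta}$, $x\in U^+_{\beta+\alpha_i}$, $p+\delta(\beta)=q$. Here $ab=F_iy1_px$, and by (4) and (8)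
$$ba=y1_pxF_i=yF_i1_{p-\delta_i}x+\Lambda_p(L_i)\,y1_p\partial_i^L(x)-\Lambda_p(K_i)\,y1_p\partial_i^K(x).$$
So the condition is (10). $\square$

## 7. A twisted central element gives a trace

By triangular decomposition, $Z\in U^{(0)}$ is uniquely $\sum_{\nu,p}m_p(Z_p^\nu)$ with $Z_p^\nu\in U^-_{-\nu}\otimes U^+_\nu$, almost all zero, where $m_p(y\otimes x)=yK_px$. The coefficient of $K_p$ in the $U^0$-component of $Z$ is $Z^0_p$. For $x_0\in U^+_\nu$, $y_0\in U^-_{-\nu}$ put
$$Z_p^\nu[x_0,y_0]:=\sum\langle x_0,y\rangle\langle x,y_0\rangle\qquad\text{if }Z_p^\nu=\sum y\otimes x.$$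
For $p=(\lambda,\mu)$ define
$$g(p,\nu):=\hat\rho(\lambda)^{-1}\varpi(\nu)\chi(\lambda,\nu),\qquad t_Z(y_01_px_0):=g(p,\nu)\,Z^\nu_{(\lambda,\mu-\nu)}[x_0,y_0],\tag{11}$$
and $t_Z:=0$ on $U^-_{-\nu}1_pU^+_{\nu'}$ for $\nu\neq\nu'$. Then $t_Z$ has finite support, because $(p,\nu)$ is determined by $\nu$ and the index $(\lambda,\mu-\nu)$. It vanishes on $1_r\dot U1_s$ for $r\ne s$. And
$$t_Z(1_{(\lambda,\mu)})=\hat\rho(\lambda)^{-1}\cdot\bigl(\text{coefficient of }K_\lambda L_\mu\text{ in the }U^0\text{-component of }Z\bigr).\tag{12}$$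

The factor $g$ is made so that, for $p=(\lambda,\mu)$, $\nu=\beta+\alpha_i$ and $p'=(\lambda,\mu-\beta)$,
$$\frac{g(p,\nu)}{g(p,\beta)}=\varpi_i\,\chi(\lambda,\alpha_i),\qquad\frac{g(p,\nu)}{g(p-\delta_i,\nu)}=\hat\rho(\alpha_i)^{-1}\chi(\alpha_i,\nu)=\chi(\alpha_i,\beta),\qquad e_i(p')\,\chi(\alpha_i,\beta)=\chi(\lambda,\alpha_i)^{-1}\chi(\alpha_i,\mu).\tag{13}$$
The last identity is just the definition of $e_i$. The second one shows why $\hat\rho$ appears: if $g(p,\nu)=c(\lambda)\varpi(\nu)\chi(\lambda,\nu)$, then the ratio is $\chi(\alpha_i,\beta)$ exactly when $c(\lambda)/c(\lambda-\alpha_i)=\chi(\alpha_i,\alpha_i)^{-1}$.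

*Check in rank one.* Take $w=1$ and $Z=L+qK+(1-q)FE$ from Section 3. By (12), $t_Z(1_{(0,1)})=1$ and $t_Z(1_{(1,0)})=q^{-1}q=1$, and $t_Z(1_p)=0$ for all other $p$. By (11), $t_Z(F1_{(0,1)}E)=1-q$. On the two-dimensional module $\mathcal L(\Lambda_{(0,1)})$ with basis $v,Fv$ we have $EFv=(1-q)v$, so $F1_{(0,1)}E$ has trace $1-q$. Thus $t_Z$ is the character of that module.

**Proposition 3.** If $Z\in\mathfrak Z_\varpi(\chi,\Pi)$, then $t_Z$ is a trace.

*Proof.* Fix $i,\beta$ and put $\nu=\beta+\alpha_i$, $p=(\lambda,\mu)$, $p'=(\lambda,\mu-\beta)$.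

**Step 1: the equation for $E_i$ gives (9).** By (4) and (3), $E_iyK_qx=e_i(q)\,yK_qE_ix+d_i^L(y)L_iK_qx-d_i^K(y)K_iK_qx$. So the component of $E_iZ=\varpi_i^{-1}ZE_i$ in $U^-_{-\beta}K_{p'}U^+_\nu$ reads
$$e_i(p')\,(1\otimes E_i\cdot)Z^\beta_{p'}+(d_i^L\otimes1)Z^\nu_{p'-(0,\alpha_i)}-(d_i^K\otimes1)Z^\nu_{p'-(\alpha_i,0)}=\varpi_i^{-1}(1\otimes\cdot E_i)Z^\beta_{p'}.\tag{14}$$
Apply $y\otimes x\mapsto\langle x_0,y\rangle\langle x,y_0\rangle$ with $x_0\in U^+_\beta$, $y_0\in U^-_{-\nu}$. By (6), in turn: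

- $\langle E_ix,y_0\rangle=\chi(\alpha_i,\beta)\langle x,d_i^Ky_0\rangle$, so the first term involves $Z^\beta_{(\lambda,\mu-\beta)}[x_0,d_i^Ky_0]=t_Z(d_i^K(y_0)1_px_0)/g(p,\beta)$;
- $\langle x_0,d_i^Ly\rangle=\langle x_0E_i,y\rangle$, and $p'-(0,\alpha_i)=(\lambda,\mu-\nu)$, so the second term is $t_Z(y_01_px_0E_i)/g(p,\nu)$;
- $\langle x_0,d_i^Ky\rangle=\chi(\alpha_i,\beta)^{-1}\langle E_ix_0,y\rangle$, and $p'-(\alpha_i,0)=(\lambda-\alpha_i,(\mu+\alpha_i)-\nu)$ is the index that (11) attaches to $(p-\delta_i,\nu)$;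
- $\langle xE_i,y_0\rangle=\langle x,d_i^Ly_0\rangle$ on the right side.

We obtain
$$\frac{e_i(p')\chi(\alpha_i,\beta)}{g(p,\beta)}\,t_Z(d_i^K(y_0)1_px_0)+\frac{t_Z(y_01_px_0E_i)}{g(p,\nu)}-\frac{t_Z(y_01_{p-\delta_i}E_ix_0)}{\chi(\alpha_i,\beta)\,g(p-\delta_i,\nu)}=\frac{\varpi_i^{-1}}{g(p,\beta)}\,t_Z(d_i^L(y_0)1_px_0).\tag{15}$$
Multiply by $g(p,\nu)$ and use (13). The coefficient of $t_Z(d_i^L(y_0)1_px_0)$ becomes $\chi(\lambda,\alpha_i)=\Lambda_p(L_i)$. The coefficient of $t_Z(d_i^K(y_0)1_px_0)$ becomes $\varpi_i\chi(\alpha_i,\mu)=\Lambda_p(K_i)$. The coefficient of $t_Z(y_01_{p-\delta_i}E_ix_0)$ becomes $-1$. This is exactly (9).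

**Step 2: the equation for $F_i$ gives (10).** By (4) and (3), $yK_qxF_i=e_i(q)\,yF_iK_qx+yK_qL_i\partial_i^L(x)-yK_qK_i\partial_i^K(x)$. So the component of $F_iZ=\varpi_iZF_i$ in $U^-_{-\nu}K_{p'}U^+_\beta$ is
$$(F_i\cdot\otimes1)Z^\beta_{p'}=\varpi_i\Bigl[e_i(p')\,(\cdot F_i\otimes1)Z^\beta_{p'}+(1\otimes\partial_i^L)Z^\nu_{p'-(0,\alpha_i)}-(1\otimes\partial_i^K)Z^\nu_{p'-(\alpha_i,0)}\Bigr].\tag{16}$$
Apply $\langle x_0,\cdot\rangle\langle\cdot,y_0\rangle$ with $x_0\in U^+_\nu$, $y_0\in U^-_{-\beta}$. By (6), $\langle x_0,F_iy\rangle=\langle\partial_i^Lx_0,y\rangle$, $\langle x_0,yF_i\rangle=\chi(\alpha_i,\beta)\langle\partial_i^Kx_0,y\rangle$, $\langle\partial_i^Lx,y_0\rangle=\langle x,F_iy_0\rangle$ and $\langle\partial_i^Kx,y_0\rangle=\chi(\alpha_i,\beta)^{-1}\langle x,y_0F_i\rangle$. Hence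
$$\frac{t_Z(y_01_p\partial_i^Lx_0)}{g(p,\beta)}=\varpi_i\Bigl[\frac{e_i(p')\chi(\alpha_i,\beta)}{g(p,\beta)}\,t_Z(y_01_p\partial_i^Kx_0)+\frac{t_Z(F_iy_01_px_0)}{g(p,\nu)}-\frac{t_Z(y_0F_i1_{p-\delta_i}x_0)}{\chi(\alpha_i,\beta)\,g(p-\delta_i,\nu)}\Bigr].$$
Multiplying by $\varpi_i^{-1}g(p,\nu)$ and using (13) gives
$$\Lambda_p(L_i)\,t_Z(y_01_p\partial_i^Lx_0)=\Lambda_p(K_i)\,t_Z(y_01_p\partial_i^Kx_0)+t_Z(F_iy_01_px_0)-t_Z(y_0F_i1_{p-\delta_i}x_0),$$
which is (10). By Lemma 2, $t_Z$ is a trace. $\square$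

## 8. Rotation: finite support and the values $t(1_p)$ determine a trace

**Lemma 4.** If $t$ is a trace on $\dot U$ of finite support and $t(1_p)=0$ for all $p$, then $t=0$.

*Proof.* We show $t(U^-_{-\nu}1_pU^+_\nu)=0$ for all $p$, by induction on $n=\mathrm{ht}(\nu)$. The case $n=0$ is the hypothesis. Let $n\ge1$, let $w=F_{i_1}\cdots F_{i_n}$ be of degree $-\nu$, and let $x\in U^+_\nu$. In (10), with $i=i_1$ and $y=F_{i_2}\cdots F_{i_n}$, the last two terms involve only degree $\nu-\alpha_{i_1}$, where $t$ vanishes by induction. So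
$$t(F_{i_1}F_{i_2}\cdots F_{i_n}1_px)=t(F_{i_2}\cdots F_{i_n}F_{i_1}1_{p-\delta_{i_1}}x).$$
One letter has been rotated to the end, at the price of shifting the index. After $n$ such rotations the word is back: $t(w1_px)=t(w1_{p-\delta(\nu)}x)$. Hence $t(w1_px)=t(w1_{p-k\delta(\nu)}x)$ for all $k\ge0$. Since $\nu\ne0$, the indices $p-k\delta(\nu)$ are pairwise distinct, and finite support gives $t(w1_px)=0$. Such $w$ span $U^-_{-\nu}$. Finally, $t$ vanishes on $U^-_{-\nu}1_pU^+_{\nu'}$ for $\nu\neq\nu'$, because it is a trace. $\square$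

Finite support cannot be dropped. In rank one with $q=w=1$ we have $\Lambda_p(L)=\Lambda_p(K)=1$, $d^L=d^K$ and $\partial^L=\partial^K$, so the last two terms in (9) and in (10) cancel. The functional with $t(F1_pE)=1$ for all $p$, and $0$ on all other $F^m1_pE^n$, satisfies the criterion. It is a nonzero trace with $t(1_p)=0$ for all $p$.

## 9. Traces of finite support are combinations of irreducible characters

For $q\in\mathrm{Fin}$ let $L_q:=\mathcal L(\Lambda_q)$, with the $P$-grading $(L_q)_{q+\delta(\nu)}:=\mathcal L(\Lambda_q)_{-\nu}$. By (7), with $\gamma=-\nu$ and $p'=q$, $U^0$ acts on $(L_q)_p$ through $\Lambda_p$. Also $U_\gamma$ maps $(L_q)_p$ into $(L_q)_{p-\delta(\gamma)}$. So $L_q$ is a $\dot U$-module, in which $u1_p$ acts as $u$ composed with the projection to $(L_q)_p$. For a finite-dimensional module $V$, $\mathrm{tr}_V$ denotes the function "trace of the action on $V$".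

**Proposition 5.** Every trace $t$ on $\dot U$ of finite support is a finite linear combination of the $\mathrm{tr}_{L_q}$, $q\in\mathrm{Fin}$.

*Proof.* Let $t\ne0$.

**Step (a): $t$ factors through a finite-dimensional algebra.** Put $\mathcal I:=\{a\in\dot U\mid t(ab)=0\ \forall b\in\dot U\}$. It is a two-sided ideal, since $t(cab)=t(abc)$. Every $a$ satisfies $a=ae$ for a finite sum $e$ of idempotents $1_p$; so $t(\mathcal I)=0$.

Let $Q_0$ be the set of $q$ with $1_q\notin\mathcal I$. For $q\in Q_0$ some $b$ has $t(1_qb)\neq0$, and $t(1_qb)=t(1_qb1_q)$, so we may take $b\in1_q\dot U1_q$. Then $t(y1_px)\ne0$ for some $y\in U^-_{-\nu}$, $x\in U^+_\nu$ with $q=p+\delta(\nu)$. By finite support, $Q_0$ is finite.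

Let $A:=\dot U/\mathcal I\ne0$. Then $A=\bigoplus_{q,r\in Q_0}1_qA1_r$ has the unit $1_A=\sum_{q\in Q_0}1_q$. The space $1_qA1_r$ is spanned by the images of $y1_px$ with $y\in U^-_{-\nu}$, $x\in U^+_{\nu'}$, $q=p+\delta(\nu)$, $r=p+\delta(\nu')$. Only $p\in Q_0$ contribute, each $p$ determines $\nu,\nu'$, and $U^-_{-\nu},U^+_{\nu'}$ are finite-dimensional. So $\dim A<\infty$.

**Step (b): $A/[A,A]$ is spanned by the classes of $1_p$, $p\in Q_0$.** This is what removes traces that are not characters. Let $s$ be a trace on $A$, pulled back to $\dot U$. If $s(U^-_{-\nu}1_pU^+_\nu)\ne0$, then $p\in Q_0$ and $p+\delta(\nu)\in Q_0$, so $s$ has finite support. By Lemma 4, $s=0$ if all $s(1_p)=0$. Traces on $A$ are the functionals on $A/[A,A]$, so no nonzero functional on $A/[A,A]$ kills all classes of the $1_p$.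

**Step (c): $\dim A/[A,A]\le m$, the number of isomorphism classes of simple $A$-modules.** Each $1_p\ne0$ in $A$ is a sum of orthogonal primitive idempotents. So by (b), $A/[A,A]$ is spanned by classes of primitive idempotents. It remains to show that the class of a primitive $e$ depends only on a simple module attached to it.

Let $J$ be the Jacobson radical of $A$, and let $e,e'$ be primitive. Idempotents lift modulo the nilpotent ideal $J$: if the image of $e$ in $A/J$ split as a sum of two nonzero orthogonal idempotents, we could lift one of them to $eAe$ and split $e$. So the image of $e$ in the semisimple algebra $A/J$ is primitive, and $Ae/Je$ is simple. Suppose $Ae/Je\cong Ae'/Je'$. Since $Ae$ is projective, the composite $Ae\to Ae/Je\cong Ae'/Je'$ lifts to $f:Ae\to Ae'$ with $f(Ae)+Je'=Ae'$. By Nakayama's lemma $f$ is surjective. It splits because $Ae'$ is projective, and it is an isomorphism because $Ae$ is indecomposable and $Ae'\ne0$. Then $f$ and $f^{-1}$ are right multiplications by $u=f(e)\in eAe'$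 and $v=f^{-1}(e')\in e'Ae$, with $uv=e$ and $vu=e'$. So
$$e-e'=uv-vu\in[A,A].$$
Hence there are at most $m$ different classes of primitive idempotents. No assumption that $\mathbb K$ is algebraically closed was used.

**Step (d): every simple $A$-module is some $L_q$ with $q\in\mathrm{Fin}$.** First we let $U$ act. Define $\varphi:U\to A$ by $\varphi(u):=\sum_{p\in Q_0}u1_p\bmod\mathcal I$. This is a unital algebra homomorphism. Indeed, for $u'\in U_\gamma$,
$$\varphi(u)\varphi(u')=\sum_{p'\in Q_0,\ p'-\delta(\gamma)\in Q_0}uu'1_{p'}.$$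
For $p'\in Q_0$ with $p'-\delta(\gamma)\notin Q_0$ we have $uu'1_{p'}=(u1_{p'-\delta(\gamma)})(u'1_{p'})\in\mathcal I$, because $u1_{p'-\delta(\gamma)}=(u1_{p'-\delta(\gamma)})1_{p'-\delta(\gamma)}\in\mathcal I$. So the sum equals $\varphi(uu')$. The image of $u1_p$ in $A$ is $\varphi(u)1_p$. Therefore a subspace of an $A$-module is an $A$-submodule if and only if it is stable under $\varphi(U)$ and all $1_p$.

Let $V$ be a simple $A$-module. Then $V=\bigoplus_{p\in Q_0}V_p$ with $V_p=1_pV$. Via $\varphi$ it is a finite-dimensional $U$-module, $U^0$ acts on $V_p$ by $\Lambda_p$, and $E_iV_p\subset V_{p-\delta_i}$, $F_iV_p\subset V_{p+\delta_i}$. Choose $q=(\lambda,\mu)$ with $V_q\ne0$ and $\mathrm{ht}(\lambda)$ minimal, and $0\neq v\in V_q$. Then $E_iv=0$ for all $i$, since $E_iv$ lies in a component of smaller height. Also $V=Av=\varphi(U)v=U^-U^0U^+v=U^-v$. So $V\cong M(\Lambda_q)/N'$ for some submodule $N'$.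

Since $U^-_{-\nu}v\subset V_{q+\delta(\nu)}$ and the $q+\delta(\nu)$ are distinct for distinct $\nu$, $N'$ is graded. It is proper because $v\neq0$. Hence $N'\subset N(\Lambda_q)$. The image of $N(\Lambda_q)$ in $V$ is a $U$-submodule stable under all $1_p$, hence an $A$-submodule, and its component in $V_q=\mathbb Kv$ is $0$. By simplicity of $V$ this image is $0$, so $N'=N(\Lambda_q)$. Therefore $V\cong L_q$ as $P$-graded $U$-modules, and $q\in\mathrm{Fin}$ because $\dim V<\infty$. In particular $q$ determines the $A$-module $V$ up to isomorphism.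

**Step (e): counting.** Let $V_1,\dots,V_m$ be the simple $A$-modules up to isomorphism, $V_j\cong L_{q_j}$, with distinct $q_j$ by (d). The pullback of $\mathrm{tr}_{V_j}$ to $\dot U$ is $\mathrm{tr}_{L_{q_j}}$. We have $\mathrm{tr}_{L_{q_j}}(1_{q_j})=1$, and $\mathrm{tr}_{L_{q_j}}(1_p)=0$ unless $p\in q_j+\delta(\mathbb Z_{\ge0}\Pi)$. If $\sum c_j\mathrm{tr}_{V_j}=0$ is a nontrivial relation, apply Lemma 1 to $S=\{q_j\mid c_j\ne0\}$ to get $q_k$; evaluation at $1_{q_k}$ gives $c_k=0$, a contradiction. So the $m$ functionals $\mathrm{tr}_{V_j}$ are linearly independent in $(A/[A,A])^*$, which has dimension at most $m$. Hence they form a basis of it. Since $t$ factors through $A$, $t=\sum_jc_j\mathrm{tr}_{L_{q_j}}$. $\square$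

*Remark.* After the fact, $A$ is semisimple. If $a\in J$, then $ab\in J$ acts by $0$ on all simple modules for every $b\in A$, so $t(ab)=0$ for all $b$, and $a=0$ in $A=\dot U/\mathcal I$. The proof could not start from this.

## 10. Proof of Theorem A

For $q=(\lambda_q,\mu_q)\in\mathrm{Fin}$ put $Z_q:=Z^\chi_{\lambda_q,t\mu_q;\varpi}$.

**Linear independence.** By (2), $\mathfrak{HC}_\varpi(Z_q)=K_q+\sum_{\nu\ne0}(\dots)K_{q+\delta(\nu)}$ with $\nu\in\mathbb Z_{\ge0}\Pi$. Let $\sum c_qZ_q=0$ be a nontrivial finite relation, and apply Lemma 1 to $S=\{q\mid c_q\neq0\}$ to get $q$. No other $\mathfrak{HC}_\varpi(Z_{q'})$ with $q'\in S$ contains $K_q$, so the coefficient of $K_q$ in $\sum c_{q'}\mathfrak{HC}_\varpi(Z_{q'})=0$ is $c_q\ne0$, a contradiction.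

**Spanning.** Let $Z\in\mathfrak Z_\varpi(\chi,\Pi)$. By Propositions 3 and 5, $t_Z=\sum_{q\in\mathrm{Fin}}c_q\,\mathrm{tr}_{L_q}$, a finite sum. By (12), the coefficient of $K_p$, $p=(\lambda,\mu)$, in $\mathfrak{HC}_\varpi(Z)$ is
$$\hat\rho(\lambda)\,t_Z(1_p)=\sum_qc_q\,\hat\rho(\lambda)\dim(L_q)_p.$$
If $p=q+\delta(\nu)$ with $\nu\in\mathbb Z_{\ge0}\Pi$, then $\hat\rho(\lambda)=\hat\rho(\lambda_q)\hat\rho(\nu)$ and $\dim(L_q)_p=\dim\mathcal L(\Lambda_q)_{-\nu}$; for other $p$, $(L_q)_p=0$. Hence
$$\mathfrak{HC}_\varpi(Z)=\sum_qc_q\,\hat\rho(\lambda_q)\sum_\nu\hat\rho(\nu)\dim\mathcal L(\Lambda_q)_{-\nu}\,K_{\lambda_q+\nu}L_{\mu_q-\nu}=\mathfrak{HC}_\varpi\Bigl(\sum_qc_q\,\hat\rho(\lambda_q)Z_q\Bigr).$$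
Since $\mathfrak{HC}_\varpi$ is injective, $Z=\sum_qc_q\,\hat\rho(\lambda_q)Z_q$. This proves Theorem A. $\blacksquare$

## 11. The twisted center is the space of traces of finite support

The two quoted facts, injectivity of $\mathfrak{HC}_\varpi$ and existence of the $Z_q$, follow from the same method. They are not needed again for Theorem A. In this section $\mathbb K$ may be any field and $R^+$ may be infinite; we take $\mathcal L(\Lambda)=M(\Lambda)/N(\Lambda)$ and assume only:

- (H1) the triangular decomposition with its gradings;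
- (H2) $\langle\,,\rangle$ is nondegenerate on each $U^+_\nu\times U^-_{-\nu}$, that is, $J^\pm$ are the radicals of the form (5) on $T^+\times T^-$.

(H2) is the Nichols algebra property: by (6), $\langle x,F_{j_1}\cdots F_{j_k}\rangle=\partial^L_{j_k}\cdots\partial^L_{j_1}x$ is an iterated braided derivative. In rank one it says that $E^n=0$ in $U^+$ exactly when $(1)_q\cdots(n)_q=0$.

**Theorem B.**

1. $Z\mapsto t_Z$ is a linear isomorphism from $\mathfrak Z_\varpi(\chi,\Pi)$ onto the space of traces on $\dot U$ of finite support.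
2. $\mathfrak{HC}_\varpi$ is injective.
3. For each $q\in\mathrm{Fin}$ there is a unique $Z_q\in\mathfrak Z_\varpi(\chi,\Pi)$ with the Harish-Chandra image (2), and $\{Z_q\mid q\in\mathrm{Fin}\}$ is a $\mathbb K$-basis of $\mathfrak Z_\varpi(\chi,\Pi)$.

*Proof.* The constructions of Sections 5 to 9 used only (H1). Lemma 4 and Proposition 5 hold over any field: the one numerical input in Step (e) is that the trace of $1_{q_j}$ on $L_{q_j}$ is $1$.

**Step 1: part 1.** By (H2) and finite-dimensionality, $Z_q^\nu\mapsto Z_q^\nu[\cdot,\cdot]$ is a bijection from $U^-_{-\nu}\otimes U^+_\nu$ onto the bilinear forms on $U^+_\nu\times U^-_{-\nu}$. The map $(p,\nu)\mapsto((\lambda,\mu-\nu),\nu)$ is a bijection of index sets, and $g(p,\nu)\ne0$. So (11) is a bijection between $U^{(0)}$ and the linear functionals of finite support on $\dot U$ that vanish on all $U^-_{-\nu}1_pU^+_{\nu'}$ with $\nu\ne\nu'$. Again by (H2), equation (14) is equivalent to its pairings with all $x_0\in U^+_\beta$, $y_0\in U^-_{-\nu}$,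 and these were transformed into (9) by multiplication with nonzero scalars. Likewise (16) is equivalent to (10). As $p',\beta,i$ vary, (14) and (16) are all the components of the defining equations of $\mathfrak Z_\varpi(\chi,\Pi)$. Hence, by Lemma 2, $Z\in\mathfrak Z_\varpi(\chi,\Pi)$ if and only if $t_Z$ is a trace. Every trace vanishes on the off-diagonal pieces, so all traces of finite support are reached.

**Step 2: part 2.** If $\mathfrak{HC}_\varpi(Z)=0$, then $t_Z(1_p)=0$ for all $p$ by (12). So $t_Z=0$ by Lemma 4, and $Z=0$ by part 1.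

**Step 3: part 3.** For $q\in\mathrm{Fin}$, $\mathrm{tr}_{L_q}$ is a trace. If $\mathrm{tr}_{L_q}(U^-_{-\nu}1_pU^+_\nu)\ne0$, then $(L_q)_p\neq0\ne(L_q)_{p+\delta(\nu)}$; so it has finite support. By part 1, $\hat\rho(\lambda_q)^{-1}\mathrm{tr}_{L_q}=t_{Z_q}$ for some $Z_q\in\mathfrak Z_\varpi(\chi,\Pi)$. By (12), the coefficient of $K_p$ in $\mathfrak{HC}_\varpi(Z_q)$ at $p=q+\delta(\nu)$ is $\hat\rho(\lambda_q+\nu)\hat\rho(\lambda_q)^{-1}\dim(L_q)_p=\hat\rho(\nu)\dim\mathcal L(\Lambda_q)_{-\nu}$, and it is $0$ for all other $p$. This is (2). Uniqueness is part 2. Linear independence and spanning follow word for word as in Section 10, since the leading coefficients are $1$ and Lemma 4 and Proposition 5 are available. $\blacksquare$
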